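# Almost no hypertree collapses

## Trees collapse, and two reasons why

Let $T$ be a tree on $[n]=\{1,\dots,n\}$, that is, a graph with $n-1$ edges and no cycle. Call a vertex free if it lies in exactly one edge. An elementary collapse deletes a free vertex together with its edge. We ask whether all edges can be removed by such moves.

For trees the answer is always yes, and there are two short proofs.

*By cycles.* In a finite graph with at least one edge and no free vertex, every vertex that meets an edge meets at least two. So one can walk along edges, never turning straight back, until a vertex repeats, and this closes a cycle. Hence an acyclic graph with an edge has a free vertex. Deleting it with its edge leaves an acyclic graph, and we repeat.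

*By averages.* If $n\ge2$, every vertex of $T$ has degree at least $1$, and the degrees sum to $2(n-1)<2n$. So some vertex has degree exactly $1$. Deleting it with its edge leaves a tree on $n-1$ vertices, and we repeat.

Now replace edges by triangles, or by $d$-dimensional simplices. There is a good notion of tree in dimension $d$, and a good notion of collapse. What survives? We shall see that both proofs break when $d=2$, and that the answer turns around: for every $d\ge2$, all but an exponentially small fraction of the trees of dimension $d$ fail to collapse.

## Hypertrees, free faces, and the cases $n\le 6$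

Let $n\ge d+1$ and let $\mathbb F$ be a field. A $j$-face is a face with $j+1$ vertices. For a $(d+1)$-set $\sigma=\{v_0<\dots<v_d\}\subset[n]$ put $\partial\sigma=\sum_i(-1)^i\,(\sigma\setminus\{v_i\})$. The matrix of this map is the $\binom nd\times\binom n{d+1}$ boundary matrix $\partial_d$ of the complete $d$-dimensional complex on $[n]$. If $X$ is a $d$-dimensional complex, $H_d(X;\mathbb F)$ is the space of combinations of $d$-faces of $X$ whose boundary is $0$; its elements are called cycles.

**Definition (hypertree).** A $d$-dimensional simplicial complex $X$ on vertex set $[n]$ is an $n$-vertex $d$-dimensional $\mathbb F$-hypertree if (1) every subset of $[n]$ of size at most $d$ is a face; (2) $X$ has exactly $\binom{n-1}d$ faces of dimension $d$; (3) $H_d(X;\mathbb F)=0$.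

**Definition (collapse).** A $(d-1)$-face $\tau$ of a $d$-dimensional complex is free if it is contained in exactly one $d$-face $\sigma$. An elementary collapse removes $\tau$ and $\sigma$. The complex is collapsible if some sequence of elementary collapses leads to a complex with no $d$-faces.

For $d=1$ these are the trees and collapses of the first section. Because of (1), a hypertree is known once its set of $d$-faces is known, and we identify the two.

**Example 1 (the hyperstar).** Take all $(d+1)$-sets that contain the vertex $n$; there are $\binom{n-1}d$. For such a $\sigma$, the facet $\sigma\setminus\{n\}$ lies in no other member of the family. So in a combination $\sum a_\sigma\sigma$ the coefficient of $\sigma\setminus\{n\}$ in the boundary is $\pm a_\sigma$, and a cycle must vanish. Thus the hyperstar is an $\mathbb F$-hypertree for every $\mathbb F$. All the faces $\sigma\setminus\{n\}$ are free, so it is collapsible.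

**Hypertrees are bases.** The columns of $\partial_d$ indexed by the hyperstar are independent, by Example 1. They also span the column space: if $n\notin\sigma$, then $\partial\partial(\sigma\cup\{n\})=0$ writes $\partial\sigma$ as a combination of boundaries of $d$-faces containing $n$. So $\partial_d$ has rank $r=\binom{n-1}d$ over every field. Conditions (2) and (3) say that the $r$ columns indexed by the $d$-faces of $X$ are independent. Hence the $\mathbb F$-hypertrees are exactly the sets of $d$-faces whose columns form a basis of the column space of $\partial_d$; in other words, they are the bases of the column matroid of $\partial_d$ over $\mathbb F$. (The bases of the column matroid of a matrix are the maximal independent sets of columns.)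

Now look again at the two proofs for trees. In a hypertree each $(d-1)$-face lies in some $d$-face, since its row in $\partial_d$ is not zero and the columns of the hypertree span. The average number of $d$-faces that contain a $(d-1)$-face is
$$\frac{(d+1)\binom{n-1}d}{\binom nd}=(d+1)\Bigl(1-\frac dn\Bigr).$$
For $d=1$ this is below $2$. For $d=2$ it is $3-\frac6n$, which is below $2$ only for $n\le5$. So the proof by averages dies at $n=6$, and the next two examples show that the proof by cycles dies there as well.

**Example 2 ($d=2$, $n\le5$).** For $n=3$ the hypertree is a single triangle, which collapses. For $n=4$, three of the four triangles always form the star of a vertex, which is collapsible. For $n=5$ every hypertree is also collapsible. Suppose we collapse as long as possible and are left with a nonempty set $C$ of $t\le6$ triangles. Then each edge lies in $0$ or at least $2$ triangles of $C$, and $C$ contains the support of no nonzero cycle. The link of a vertex $v$ used by $C$ is the graph of pairs $ab$ with $vab\in C$. Where it is not empty it has minimum degree at least $2$ on its support, so it is a triangle or has at least $4$ edges.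 If $C$ uses only four vertices, all links are triangles, so $C$ consists of all four triangles on those vertices, which support a cycle, a contradiction. If $C$ uses five vertices, then since the numbers of triangles at the vertices sum to $3t\le18<20$, some $v$ has as link a triangle $abc$. Then $abc\notin C$, as otherwise $C$ contains all four triangles of $vabc$. Replace $vab,vbc,vac$ by $abc$. This keeps the degree of every edge not containing $v$, so we get a nonempty family on four vertices without free edges, which must be all four triangles on a set $abcu$. In the cycle $\partial[abcu]$ eliminate $abc$ by adding $\pm\partial[vabc]$. The result is a nonzero cycle supported on $C$, a contradiction.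

**Example 3 ($d=2$, $n=6$).** Compute with $i$ modulo $5$ in $\{1,\dots,5\}$, and take the ten triangles $\{6,i,i+1\}$ and $\{i,i+1,i+3\}$. This is the six-vertex triangulation of the projective plane. An edge $\{6,i\}$ lies in $\{6,i-1,i\}$ and $\{6,i,i+1\}$ only. An edge $\{i,i+1\}$ lies in $\{6,i,i+1\}$ and $\{i,i+1,i+3\}$ only. A diagonal $\{j,j+2\}$ lies in exactly the two triangles $\{i,i+1,i+3\}$ with $i=j-1$ and $i=j-3$. So every edge lies in exactly two triangles, no edge is free, and the complex is not collapsible. It has $10=\binom52$ triangles and all $15$ edges. Let us find its cycles. Use oriented simplices $[x,y,z]$, with $\partial[x,y,z]=[y,z]-[x,z]+[x,y]$ and $[y,x]=-[x,y]$. Let $a_i$ and $b_i$ be the coefficients of $[6,i,i+1]$ and $[i,i+1,i+3]$. The coefficient of $[6,i]$ in the boundary is $a_i-a_{i-1}$, so all $a_i$ equal some $a$. The coefficient of $[i,i+1]$ is $a+b_i$, so $b_i=-a$. What is left of the boundary is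
$$-a\sum_i\bigl([i+1,i+3]+[i+3,i]\bigr)=-2a\sum_j[j,j+2].$$
So $H_2=0$ exactly when the characteristic of $\mathbb F$ is not $2$. Over such fields this is a hypertree with no free edge at all: absence of cycles no longer produces a free face. The example also shows that the set of hypertrees depends on the field.

The conjecture stated in http://www.cs.huji.ac.il/~nati/PAPERS/hypertrees_talk.pdf says that for $d\ge2$ non-collapsibility is the rule: for every $d\ge2$ and every field $\mathbb F$, the fraction of collapsible complexes among all $n$-vertex $d$-dimensional $\mathbb F$-hypertrees tends to $0$ as $n\to\infty$. We prove it.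

Fix $d\ge2$. Let $\mathcal H=\mathcal H_{n,d}(\mathbb F)$ be the set of $n$-vertex $d$-dimensional $\mathbb F$-hypertrees and let $\pi$ be the uniform probability measure on $\mathcal H$.

**Theorem 1.** There are $c_d>0$ and $n_0(d)$ such that for every field $\mathbb F$ and all $n\ge n_0(d)$,
$$\pi(T\text{ is collapsible})\le e^{-c_dn^d}.$$
In particular the conjecture holds.

**Theorem 2.** (a) There are $\varepsilon_d,c_d>0$ and $n_0(d)$ such that for every $\mathbb F$ and $n\ge n_0(d)$, with $\pi$-probability at least $1-e^{-c_dn^d}$, no sequence of elementary collapses of $T$ leads to a complex with at most $\varepsilon_dn^d$ $d$-faces.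

(b) There is $B_d$ with $\pi(T\text{ collapsible})\ge e^{-B_dn^d}$ for all $n\ge d+1$ and all $\mathbb F$. So the fraction of collapsible hypertrees is $e^{-\Theta_d(n^d)}$.

Theorem 1 is the case of Theorem 2(a) in which the target has no $d$-face. By the first section, $d\ge2$ is necessary.

**Notation.** $V=[n]$; $\mathcal F=\binom Vd$ is the set of $(d-1)$-faces; $M=|\mathcal F|=\binom nd$; $r=\binom{n-1}d=(1-\frac dn)M$; $\rho_0=M-r=\binom{n-1}{d-1}=\frac dnM$. A facet of a $d$-face $\sigma$ is a $d$-subset of $\sigma$; there are $d+1$ of them.

The strategy is a union bound. A collapse leaves a trace inside $T$, namely a set $S$ of $m$ $d$-faces of a special kind. We bound the probability that $T$ contains a given $S$, and then the number of possible $S$.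

## The probability of containing $m$ prescribed faces

This section bounds $\pi(S\subset T)$. If the faces were chosen independently, each with probability $p=\frac{d+1}n$, we would get $p^m$. Hypertrees are not independent choices, but one result about matroids gives the same bound up to a factor $e^m$.

**Cited theorem** (Anari–Oveis Gharan–Vinzant, *Log-concave polynomials I*, Duke Math. J. 170 (2021); also Brändén–Huh, *Lorentzian polynomials*, Ann. of Math. 192 (2020)). For the set $\mathcal B$ of bases of any matroid on a ground set $E$, the polynomial $g(z)=\sum_{B\in\mathcal B}\prod_{e\in B}z_e$ is log-concave on the positive orthant: $\log g$ is concave on $\mathbb R_{>0}^E$.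

For instance, the spanning trees of a triangle ($d=1$, $n=3$) give $g=z_1z_2+z_2z_3+z_3z_1$. A concave function lies below its tangent plane at $\mathbf 1=(1,\dots,1)$. Here $\partial_i\log g(\mathbf 1)=\frac23$, and at $z=(x,1,1)$ the tangent inequality reads $\frac{2x+1}3\le e^{2(x-1)/3}$, which is $1+u\le e^u$ with $u=\frac23(x-1)$. The strength of the theorem is that this persists when many variables move at once.

**Lemma 1.** For every set $S$ of $m$ $d$-faces, $\displaystyle \pi(S\subset T)\le\Bigl(\frac{e(d+1)}n\Bigr)^m.$

*Proof.* First we compute the probability of one face. A permutation of $V$ sends each oriented simplex to $\pm$ an oriented simplex and commutes with the boundary. So it changes $\partial_d$ by signed permutations of rows and columns, and it maps $\mathcal H$ to itself. Permutations act transitively on $d$-faces, so $p=\pi(\sigma\in T)$ is the same for all $\sigma$. Since $|T|=r$ always,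
$$p=\frac{r}{\binom n{d+1}}=\frac{d+1}n\le1.$$

Now apply the cited theorem to the basis polynomial $g$ of $\mathcal H$. We have $\partial_\sigma\log g(\mathbf 1)=|\{T\in\mathcal H:\sigma\in T\}|/|\mathcal H|=p$, so the tangent plane at $\mathbf 1$ gives, for all positive $z$,
$$\frac{g(z)}{g(\mathbf 1)}\le\exp\Bigl(p\sum_\sigma(z_\sigma-1)\Bigr).$$
Take $z_\sigma=1/p\ge1$ for $\sigma\in S$ and $z_\sigma=1$ otherwise. The left side is the average over $T$ of $p^{-|S\cap T|}$, which is at least $p^{-m}\pi(S\subset T)$. The right side is $e^{pm(1/p-1)}\le e^m$. Hence $\pi(S\subset T)\le(ep)^m$. $\blacksquare$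

So we win if the number of possible traces is at most $(\delta n)^m$ with $\delta<\frac1{e(d+1)}$. Every constant factor per face matters.

## Reading a collapse backward

This section says what trace a collapse leaves. Played in reverse, a collapse starts from a set of $(d-1)$-faces and adds, step by step, a $d$-face $\sigma$ and exactly one new facet $\tau$ of it.

**Definition (buildable).** Let $R\subset\mathcal F$. A set $S$ of $m$ $d$-faces is buildable from $R$ if it can be ordered $\sigma^1,\dots,\sigma^m$ and there are distinct $\tau^1,\dots,\tau^m\in\mathcal F\setminus R$ with $\tau^j\subset\sigma^j$, such that every facet of $\sigma^j$ other than $\tau^j$ lies in $R\cup\{\tau^1,\dots,\tau^{j-1}\}$.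

**Example 4.** Let $d=2$, let $R$ be the star of vertex $1$, that is, the edges $1x$ for $2\le x\le n$, and let $W\subset\{2,\dots,n\}$ with $|W|=t$. The triangles $1wx$ with $w\in W$ and $x\notin W\cup\{1\}$ are buildable from $R$, in any order, with $\tau=wx$: the other two facets $1w$ and $1x$ are in $R$. Here $m=t(n-1-t)$. This example returns below.

**Lemma 2.** Suppose a hypertree $T$ can be reduced by elementary collapses to a complex with $k$ $d$-faces, and $m\le r-k$. Then $T$ contains a set $S$ of $m$ $d$-faces that is buildable from some $R$ with $|R|=\rho_0+k$.

*Proof.* Let $(\tau_i,\sigma_i)$, $1\le i\le r-k$, be the successive collapses. The $\tau_i$ are distinct, since each is removed once, and so are the $\sigma_i$. Let $R=\mathcal F\setminus\{\tau_1,\dots,\tau_{r-k}\}$. Then $|R|=M-(r-k)=\rho_0+k$.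

Let $\rho\ne\tau_i$ be a facet of $\sigma_i$ with $\rho\notin R$. Then $\rho=\tau_h$ for some $h\ne i$. If $h<i$, then at step $h$ the face $\sigma_i$ is still present and contains $\tau_h$. Since $\tau_h$ is free at that moment, $\sigma_i=\sigma_h$, a contradiction. So $h>i$. In words, each facet of $\sigma_i$ other than $\tau_i$ is in $R$ or is removed later.

Now reverse time: put $\sigma^j=\sigma_{r-k+1-j}$ and $\tau^j=\tau_{r-k+1-j}$ for $1\le j\le m$. Every facet of $\sigma^j$ other than $\tau^j$ lies in $R\cup\{\tau^1,\dots,\tau^{j-1}\}$, so $S=\{\sigma^1,\dots,\sigma^m\}$ is buildable from $R$. $\blacksquare$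

Note that $m$ is ours to choose: we may keep only the last $m$ collapses. For $k=0$ we have $|R|=\frac dnM$, which is small compared with $M$.

## Slots, and a list that encodes $S$

This section describes $S$, given $R$, by a string of symbols. Let $S$ be buildable from $R$. Fix the ordering and the $\tau$'s, and write $\tau(\sigma^j)=\tau^j$. Put
$$X=R\cup\{\tau^1,\dots,\tau^m\},\qquad q=|X|=|R|+m,\qquad \deg(\rho)=|\{g\in X:g\supset\rho\}|\quad\text{for }\rho\in\tbinom V{d-1}.$$
Then $\deg(\rho)\le n$. Since each $g\in X$ has $d$ subsets of size $d-1$,
$$\sum_\rho\deg(\rho)=dq.\tag{1}$$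

**Definition (slot).** A slot is an unordered pair $\{g,g'\}\subset X$ with $|g\cap g'|=d-1$. Then $g\cup g'$ has $d+1$ elements, so it is a $d$-face.

A slot has exactly one intersection $\rho=g\cap g'$, so the number of slots is
$$D=\sum_\rho\binom{\deg\rho}2\le\frac n2\sum_\rho\deg\rho=\frac n2\,dq.\tag{2}$$

Two facets of $\sigma$ determine $\sigma$. So to say that $\sigma\in S$ it is enough to point at one slot whose union is $\sigma$. For every $\sigma\in S$ choose a *designated pair* $\{g(\sigma),g'(\sigma)\}$ of two distinct facets of $\sigma$ other than $\tau(\sigma)$. There are $d\ge2$ such facets, so this is possible; this is one place where $d\ge2$ enters. For $\sigma=\sigma^j$ both lie in $R\cup\{\tau^1,\dots,\tau^{j-1}\}\subset X$, so the designated pair is a slot, with union $\sigma$. For $d=2$ there is no choice; for $d\ge3$ there is, and this freedom will be decisive.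

**The list process.** Fix a total order on $\mathcal F$. Let $L$ be a list that initially consists of the elements of $R$ in order. For $i=1,2,\dots$ take the $i$-th entry $e_i$ of $L$, as long as it exists. Go through the indices $h<i$ with $|e_i\cap e_h|=d-1$ in increasing order, and examine the pair $\{e_i,e_h\}$. If it is the designated pair of $\sigma=e_i\cup e_h\in S$, call the slot used, append $\tau(\sigma)$ at the end of $L$, and record a symbol in $\{1,\dots,d-1\}$ that says which of the $d-1$ facets of $\sigma$ other than $e_i,e_h$ (in the fixed order) is $\tau(\sigma)$. Otherwise record $0$.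

**Lemma 3.** Each element of $X$ occurs exactly once in $L$. Each slot is examined exactly once, so the recorded string has length $D$. It has exactly $m$ nonzero entries, one for each $\sigma\in S$, at the designated pair of $\sigma$. Given $R$, the string determines $S$.

*Proof.* *At most once.* All entries of $L$ are in $X$. Suppose an entry is repeated, and consider the first time an append creates a repetition. The appended element is $\tau(\sigma)$ for some $\sigma\in S$. It is not in $R$, so its earlier occurrence was also appended, as $\tau(\sigma')$ with $\tau(\sigma')=\tau(\sigma)$. As the $\tau$'s are distinct, $\sigma'=\sigma$. So the pair $\{g(\sigma),g'(\sigma)\}$ was examined twice, at two different pairs of positions $h<i$, since each pair of positions is examined only once. But before this append the entries of $L$ are distinct, so the two elements $g(\sigma),g'(\sigma)$ occupy a single pair of positions, a contradiction. In particular $L$ has at most $q$ entries and the process ends.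

*At least once.* The elements of $R$ are in $L$. Suppose $\tau^1,\dots,\tau^{j-1}$ are in $L$. Both designated facets of $\sigma^j$ are in $R\cup\{\tau^1,\dots,\tau^{j-1}\}$, hence in $L$. When the later of them in list order is processed, the pair is examined and $\tau^j$ is appended.

So the entries of $L$ are the elements of $X$, each once. Each slot $\{g,g'\}$ is therefore examined exactly once, when the later of $g,g'$ is processed. The nonzero symbols are at the designated pairs, one for each $\sigma\in S$; different $\sigma$ have different designated pairs, as the union of the pair is $\sigma$.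

*Decoding.* Given $R$ and the string, run the process. The list starts with $R$. At each examined pair read the next symbol. If it is $0$, do nothing. If it is $c\ge1$, then $\sigma=e_i\cup e_h$ is in $S$, and $\tau(\sigma)$ is the $c$-th facet of $\sigma$ other than $e_i,e_h$; append it. Appending at the end does not affect the pairs with $h<i$, so the list is reproduced exactly, and all of $S$ is read off. $\blacksquare$

We shall use two elementary estimates. For a positive integer $N$ and real $0<x\le N$,
$$\sum_{i\le x}\binom Ni\le\Bigl(\frac{eN}x\Bigr)^x,\qquad\text{and so}\qquad \binom Nk\le\Bigl(\frac{eN}k\Bigr)^k\quad(k\ge1).\tag{3}$$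
Indeed, with $y=x/N\le1$ we have $\sum_{i\le x}\binom Ni\le\sum_i\binom Niy^{i-x}=y^{-x}(1+y)^N\le(N/x)^xe^x$. For $k>N$ the binomial coefficient is $0$.

## What the plain count loses

Let us try the union bound at once, with the whole collapse: $k=0$, $m=r$. Then $X=\mathcal F$ and every $\deg(\rho)$ is $n-d+1$. By (1), $D=\frac12dM(n-d)$, and since $r=\frac{n-d}nM$, this is $D=\frac d2\,nr$. The number of choices of $R$ is at most $\binom M{\rho_0}\le(en/d)^{\rho_0}=e^{O(n^{d-1}\log n)}$, which is negligible. The number of strings is $\binom Dr(d-1)^r$. With Lemma 1 we would need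
$$\binom Dr(d-1)^r\Bigl(\frac{e(d+1)}n\Bigr)^r$$
to be small. The powers of $n$ cancel, as they should. But $\binom Dr\ge(D/r)^r=(dn/2)^r$, so this quantity is at least $\bigl(\tfrac e2(d-1)d(d+1)\bigr)^r$, which for $d=2$ is $(3e)^r$. The bound exceeds $1$ and says nothing. We lose a constant factor per face, and the reason is visible: the number of slots per face, $D/m$, is $\frac d2n$, and we need it to be a small multiple of $n$.

So use the freedom in $m$. Keep only the last $m=\lfloor sM\rfloor$ collapses with $s$ a small constant, and suppose $|R|\le m$, so $q\le2m$. The average of $\deg(\rho)$ is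
$$\frac{dq}{\binom n{d-1}}\le\frac{2dsM}{\binom n{d-1}}=2s(n-d+1)\le2sn.$$
If all degrees were about equal to the average, $D$ would be about at most $\frac12\cdot2sn\cdot dq\le2sd\,nm$, and a small $s$ would finish the proof. In precise terms: if $D\le\kappa nm$ with $\kappa$ small, then by (3) the number of strings, padded with zeros to length $\lfloor\kappa nm\rfloor$, is at most
$$\binom{\lfloor\kappa nm\rfloor}m(d-1)^m\le(e\kappa d\,n)^m,\tag{4}$$
and this beats Lemma 1 as soon as $e^2\kappa d(d+1)<1$.

The degrees need not be balanced, however. In Example 4, let $t\le n/2$. Each $w\in W$ has $\deg(w)=n-t$, so $D\ge t\binom{n-t}2$, while $m=t(n-1-t)$. Hence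
$$\frac Dm\ge\frac{n-t}2\ge\frac n4,$$
however small $t$ is. Concentrated sets $X$ have too many slots, and taking $s$ small does not help. This is the exact point at which the plain count stops.

## Heavy vertices for $d=2$, and why $d\ge3$ needs a chain

Stay with Example 4. The string wastes its length on slots that are never used. The used ones are $\{1w,1x\}$ with $w\in W$. How many slots have the shape $\{vw,vx\}$ with $w\in W$? Choose the edge $vx\in X$ and its endpoint $v$ in $2q$ ways, then $w$ in $t$ ways. This gives $2qt$, far below $nm$ if $t$ is a small multiple of $n$. So if the decoder is told $W$, which costs at most a factor $2^n$, the used slots can be pointed at among only $2qt$ slots.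

For $d=2$ this is general. Call a vertex heavy if its degree in $X$ is at least $\eta n$. The degrees sum to $2q\le4m\le2sn^2$, so there are at most $2sn/\eta$ heavy vertices. This is less than $\zeta n$ if $s$ is small compared with $\eta\zeta$. If $D>\kappa nm$, most of the slots sit at heavy vertices, so a positive proportion of the edges $\tau(\sigma)$ contain a heavy vertex $c$. Write $\tau(\sigma)=\{a,c\}$ and $\sigma=\{v,a,c\}$. The designated pair is $\{vc,va\}$, and given $va$ and $v$ there are fewer than $\zeta n$ choices for the heavy vertex $c$. So a positive proportion $\beta$ of the faces of $S$ use slots from a family of size $O(\zeta nm)$. This saves a factor $\zeta^{\beta m}$, and $\zeta$ can be chosen after $\beta$.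

For $d=3$ the heavy objects are pairs of vertices $\mu=\{c,c'\}$, contained in at least $\eta n$ triangles of $X$. Suppose $\tau(\sigma)\supset\mu$, and let $a$ be the third vertex of $\tau(\sigma)$. Use the slot $\{\rho\cup\{c\},\rho\cup\{a\}\}$ with $\rho=\sigma\setminus\{a,c\}\ni c'$. Given $\rho\cup\{a\}$ and $c'$, we need few choices for $c$. But globally few heavy pairs does not mean few heavy pairs at $c'$: there may be about $n$ of them. If so, $c'$ itself is exceptional, in at least $\zeta n$ heavy pairs, and there are few such vertices. Then we change the designated pair: delete $c'$ in place of $c$, so that the vertex to be guessed is $c'$, which has few candidates. This is where the freedom to choose the designated pair is used. For general $d$ one descends through sets of sizes $d-1,d-2,\dots,1$, and stops at the deepest exceptional subset of $\tau(\sigma)$.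

## Counting buildable sets

**Choice of constants**, all depending only on $d$:
$$\kappa=\frac1{4e^2d(d+1)},\quad\eta=\frac\kappa{2d},\quad\beta=\frac\kappa{2d},\quad A=2^{d+1}ed^2,\quad\zeta=\bigl(4Ae(d+1)\bigr)^{-1/\beta}<1,\quad s=\frac{\eta\zeta^{d-1}}4.$$
The constants $\kappa$ and $\zeta$ are set so that
$$e(d+1)\cdot e\kappa d=\tfrac14,\qquad e(d+1)\cdot A\zeta^\beta=\tfrac14.\tag{5}$$
Choose $\gamma\in(0,\kappa/(4d)]$ so small that $(e/(\gamma s))^{2\gamma}\le2^{1/2}$; this is possible because $2\gamma\ln(e/(\gamma s))\to0$ as $\gamma\to0$. Let
$$m=\lfloor sM\rfloor,\qquad\text{so}\qquad m\le\frac{sn^d}{d!},\tag{6}$$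
and for $n$ large, $m\ge1$, $m\ge sM/2$, and $\rho_0=\frac dnM\le\gamma m$. In particular $m=\Theta_d(n^d)$.

Assume $|R|\le2\gamma m$. As $\gamma<\frac12$, we have $q=|R|+m\le2m$. By (3) and $m\ge sM/2$, the number of possible $R$ is at most
$$\Bigl(\frac{eM}{2\gamma m}\Bigr)^{2\gamma m}\le\Bigl(\frac e{\gamma s}\Bigr)^{2\gamma m}\le2^{m/2}.\tag{7}$$
(For (3) we need $2\gamma m\le M$, which is clear; the function $x\mapsto (eM/x)^x$ is not otherwise used.)

**Lemma 4.** For $n\ge n_0(d)$, the number of sets $S$ of size $m$ that are buildable from some $R$ with $|R|\le2\gamma m$ is at most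
$$2^{m/2}\Bigl[(e\kappa d\,n)^m+(m+1)\,2^{n^{d-1}}(A\zeta^\beta n)^m\Bigr].$$

*Proof.* For each such $S$ fix, once and for all, a set $R$, an ordering, and the $\tau$'s. This fixes $X$, the degrees, and $D$. We count separately the $S$ with $D$ small and those with $D$ large.

**Case A: $D\le\kappa nm$.** Choose the designated pairs arbitrarily. By Lemma 3, $S$ is determined by $R$ and its string. Padding with zeros to length $\lfloor\kappa nm\rfloor$ does no harm, since the decoder stops by itself when the list is exhausted. By (4) there are at most $(e\kappa d\,n)^m$ strings for a given $R$.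

**Case B: $D>\kappa nm$.** Set
$$H_1=\{\rho\in\tbinom V{d-1}:\deg(\rho)\ge\eta n\},$$
and for $1\le j\le d-2$,
$$H_{j+1}=\Bigl\{\lambda\in\tbinom V{d-j-1}:\ |\{c\in V\setminus\lambda:\lambda\cup\{c\}\in H_j\}|\ge\zeta n\Bigr\};$$
finally $H_d=\emptyset$. So $H_j$ consists of $(d-j)$-sets, and $H_{d-1}$ of single vertices. (For $d=2$ there are only $H_1$, the heavy vertices, and $H_2=\emptyset$.) All $H_j$ are determined by $H_1$, and there are at most $2^{\binom n{d-1}}\le2^{n^{d-1}}$ possible sets $H_1$.

**Step (i): the bottom level is small, $|H_{d-1}|<\zeta n$.** This is where the smallness of $s$ is used. By (1), $|H_1|\,\eta n\le dq\le2dm$. Next, count the pairs $(\lambda,c)$ with $\lambda\in H_{j+1}$, $c\notin\lambda$ and $\lambda\cup\{c\}\in H_j$. There are at least $|H_{j+1}|\zeta n$ of them. There are at most $(d-j)|H_j|$, since a $(d-j)$-set can be written as $\lambda\cup\{c\}$ in $d-j$ ways. So $|H_{j+1}|\,\zeta n\le(d-j)|H_j|$. Multiplying over $j=1,\dots,d-2$, the factors $d-j$ give $(d-1)(d-2)\cdots2=(d-1)!$, and with (6)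
$$|H_{d-1}|\le\frac{(d-1)!\;2dm}{\eta n(\zeta n)^{d-2}}=\frac{2\,d!\,m}{\eta\zeta^{d-2}n^{d-1}}\le\frac{2sn}{\eta\zeta^{d-2}}=\frac{\zeta n}2.$$

**Step (ii): many faces meet the heavy level.** Call $\sigma\in S$ *special* if $\tau(\sigma)$ contains a member of $H_1$. We show that the number $m_2$ of special faces is at least $\beta m$. If $\rho\notin H_1$, then $\binom{\deg\rho}2\le\frac{\eta n}2\deg\rho$. So such $\rho$ contribute to $D$ at most $\frac{\eta n}2dq\le\eta d\,nm=\frac12\kappa nm$. As $D>\kappa nm$,
$$\frac{\kappa nm}2<\sum_{\rho\in H_1}\binom{\deg\rho}2\le\frac n2\sum_{\rho\in H_1}\deg\rho,\qquad\text{so}\qquad\sum_{\rho\in H_1}\deg\rho>\kappa m.$$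
The last sum counts pairs $\rho\subset g$ with $\rho\in H_1$, $g\in X$, and each $g$ occurs at most $d$ times. So at least $\kappa m/d$ faces of $X$ contain a member of $H_1$. At most $|R|\le2\gamma m\le\kappa m/(2d)$ of them are in $R$. The others, at least $\kappa m/(2d)=\beta m$, are of the form $\tau(\sigma)$, and the $\tau(\sigma)$ are distinct. Hence $m_2\ge\beta m$.

**Step (iii): a small family of slots.** We define a family of slots that the decoder can recognize from $H_1$ alone, and bound its size. Call a slot $\{g,g'\}$ with $\rho=g\cap g'$ *cheap* if one can label it $g=\rho\cup\{c\}$, $g'=\rho\cup\{a\}$ so that for some $1\le j\le d-1$ and some $(d-j-1)$-set $\lambda\subset\rho$,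
$$\lambda\cup\{c\}\in H_j\quad\text{and}\quad\lambda\notin H_{j+1}.$$
This depends only on the pair and on $H_1$. To choose a cheap slot, first choose $(\rho,a)$ with $\rho\cup\{a\}\in X$, in $\sum_\rho\deg\rho=dq$ ways. Then choose $\lambda\subset\rho$, in at most $2^{d-1}$ ways; $|\lambda|$ determines $j$. Then choose $c$ with $\lambda\cup\{c\}\in H_j$: there are fewer than $\zeta n$ ways. For $j\le d-2$ this is the meaning of $\lambda\notin H_{j+1}$. For $j=d-1$ we have $\lambda=\emptyset$ and $\{c\}\in H_{d-1}$, so it is Step (i). Hence the number of cheap slots satisfies
$$D_{\rm ch}\le dq\,2^{d-1}\zeta n\le2^dd\,\zeta\,nm.$$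

**Step (iv): every special face can use a cheap slot.** Here we use the freedom in choosing designated pairs. Let $\sigma$ be special and $\tau=\tau(\sigma)$. Let $j\le d-1$ be maximal such that $\tau$ contains some $\mu\in H_j$; such $j\ge1$ exist because $\sigma$ is special. Then $|\mu|=d-j\ge1$ and $|\tau\setminus\mu|=j\ge1$. Pick $c\in\mu$ and $a\in\tau\setminus\mu$, and let
$$g=\sigma\setminus\{a\},\qquad g'=\sigma\setminus\{c\}.$$
Since $a,c\in\tau$, both are facets of $\sigma$ different from $\tau$, so they lie in $X$ and form an allowed designated pair. With $\rho=g\cap g'=\sigma\setminus\{a,c\}$ we have $g=\rho\cup\{c\}$ and $g'=\rho\cup\{a\}$. Put $\lambda=\mu\setminus\{c\}$. It is a $(d-j-1)$-set, it is contained in $\rho$ because $\mu\subset\sigma$ and $a\notin\mu$, and $\lambda\cup\{c\}=\mu\in H_j$. Finally $\lambda\subset\tau$. So $\lambda\notin H_{j+1}$: for $j\le d-2$ by the maximality of $j$, for $j=d-1$ because $H_d=\emptyset$. Thus $\{g,g'\}$ is a cheap slot, and we take it as the designated pair of $\sigma$. For non-special $\sigma$ choose the designated pair arbitrarily.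

**Step (v): counting strings in two parts.** We now encode $S$ more economically. Let $m_1=m-m_2$. Run the list process with these designated pairs. Record three things: the positions, among all slots in the order of examination, of the slots used by non-special faces; the positions, among the cheap slots in that order, of the slots used by special faces; and the sequence of the $m$ nonzero symbols. The decoder, who knows $R$ and $H_1$, can tell at each examined slot whether it is cheap. So the decoder knows the slot's number among all slots and, if it is cheap, its number among the cheap slots. The slot is used exactly when one of the two position sets says so, and then the decoder reads the next symbol and proceeds as in Lemma 3. So these data determine $S$.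

By (2), $D\le\frac n2dq\le dnm$. So for given $R$ and $H_1$ the number of possible $S$ is at most
$$\sum_{m_2\ge\beta m}\binom{dnm}{m_1}\binom{\lfloor2^dd\zeta nm\rfloor}{m_2}(d-1)^m\le\sum_{m_2\ge\beta m}(edn)^{m_1}(e2^dd\zeta n)^{m_2}\Bigl(\frac m{m_1}\Bigr)^{m_1}\Bigl(\frac m{m_2}\Bigr)^{m_2}d^m,$$
by (3), where $m_2$ runs over integers up to $m$, $m_1=m-m_2$, and $(m/0)^0=1$. By the weighted inequality of arithmetic and geometric means,
$$\Bigl(\frac m{m_1}\Bigr)^{m_1/m}\Bigl(\frac m{m_2}\Bigr)^{m_2/m}\le\frac{m_1}m\cdot\frac m{m_1}+\frac{m_2}m\cdot\frac m{m_2}=2,$$
and if $m_1=0$ the left side is $1$. So the last two fractions contribute at most $2^m$. Further, $(edn)^{m_1}(e2^dd\zeta n)^{m_2}\le(edn)^m2^{dm}\zeta^{m_2}\le(2^dedn)^m\zeta^{\beta m}$, since $\zeta<1$ and $m_2\ge\beta m$. There are at most $m+1$ terms, so the sum is at most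
$$(m+1)\bigl(2^{d+1}ed^2n\bigr)^m\zeta^{\beta m}=(m+1)(A\zeta^\beta n)^m.$$

To finish, multiply in Case B by the number $2^{n^{d-1}}$ of possible $H_1$, add Case A, and multiply by the number of $R$ from (7). $\blacksquare$

## The union bound: proof of Theorems 1 and 2(a)

Suppose $T$ can be reduced by elementary collapses to a complex with $k\le\gamma m$ $d$-faces. We first check that Lemma 2 applies. Since $\eta,\zeta<1$ we have $s\le\frac14$, so $m\le M/4$, and $k\le m\le M/4$. For $n\ge2d$, $r=(1-\frac dn)M\ge\frac12M$. Hence $r-k\ge\frac14M\ge m$. By Lemma 2, $T$ contains a set $S$ of $m$ $d$-faces that is buildable from some $R$ with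
$$|R|=\rho_0+k\le2\gamma m.$$
Now sum over the possible $S$. By Lemmas 1 and 4 and (5), the $\pi$-probability of this event is at most
$$\Bigl(\frac{e(d+1)}n\Bigr)^m2^{m/2}\Bigl[(e\kappa dn)^m+(m+1)2^{n^{d-1}}(A\zeta^\beta n)^m\Bigr]=2^{m/2}\bigl[1+(m+1)2^{n^{d-1}}\bigr]4^{-m}.$$
The bracket on the right is at most $(m+2)2^{n^{d-1}}$, whose logarithm is $O_d(n^{d-1}+\log n)$, while $m=\Theta_d(n^d)$. So for $n\ge n_0(d)$ the bracket is at most $2^{m/2}$, and the probability is at most $2^{m/2}2^{m/2}4^{-m}=2^{-m}$.

Since $m\ge\frac12sM\ge\frac s2(n/d)^d$, this is at most $e^{-c_dn^d}$ with $c_d=\frac{s\ln2}{2d^d}$, and $\gamma m\ge\varepsilon_dn^d$ with $\varepsilon_d=\frac{\gamma s}{2d^d}$. So with probability at least $1-e^{-c_dn^d}$ no sequence of elementary collapses leads to at most $\varepsilon_dn^d$ $d$-faces. All constants depend only on $d$, not on the field. This proves Theorem 2(a), and the case $k=0$ is Theorem 1: the conjecture is true for every $d\ge2$ and every field. $\blacksquare$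

## Many collapsible hypertrees: proof of Theorem 2(b)

We need many collapsible hypertrees, and an upper bound for $|\mathcal H|$.

**Step 1: collapsible complexes with the right number of faces are hypertrees.** This makes the count independent of the field. Let $X$ have a full $(d-1)$-skeleton and $\binom{n-1}d$ $d$-faces, and let $(\tau_i,\sigma_i)$ be a sequence of collapses that removes all of its $d$-faces. In a nonzero cycle $\sum a_\sigma\sigma$ take the first $\sigma_i$ in the collapse order with $a_{\sigma_i}\ne0$. The $d$-faces containing $\tau_i$ are $\sigma_i$ and possibly some removed before, which have coefficient $0$. So the coefficient of $\tau_i$ in the boundary is $\pm a_{\sigma_i}\ne0$, a contradiction. Hence $X$ is an $\mathbb F$-hypertree for every $\mathbb F$. Let $c_d(n)$ be the number of collapsible $n$-vertex $d$-dimensional hypertrees; it does not depend on $\mathbb F$.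

**Step 2: a recursion.** The purpose is to build collapsible hypertrees from smaller ones. Let $d\ge2$ and $n\ge d+2$. We show
$$c_d(n)\ge c_d(n-1)\,c_{d-1}(n-1).\tag{8}$$
Let $T_1$ be a collapsible $d$-dimensional hypertree and $T_2$ a collapsible $(d-1)$-dimensional hypertree, both on $[n-1]$, given by their top faces. Put
$$T=T_1\cup\{\lambda\cup\{n\}:\lambda\in T_2\}$$
with full $(d-1)$-skeleton on $[n]$. The number of $d$-faces is $\binom{n-2}d+\binom{n-2}{d-1}=\binom{n-1}d$. A $(d-1)$-face of the form $\rho\cup\{n\}$ lies only in $d$-faces $\lambda\cup\{n\}$ with $\rho\subset\lambda\in T_2$. So if $(\rho_i,\lambda_i)$ are the collapses of $T_2$, the pairs $(\rho_i\cup\{n\},\lambda_i\cup\{n\})$ are elementary collapses of $T$, and they remove all $d$-faces containing $n$. No $(d-1)$-face inside $[n-1]$ has been removed, and the $d$-faces that remain are those of $T_1$, so the collapses of $T_1$ can now be carried out. Thus $T$ is collapsible, and by Step 1 it is a hypertree. The pair $(T_1,T_2)$ is recovered from $T$: $T_1$ is the set of $d$-faces avoiding $n$, and $T_2$ comes from those containing $n$. This proves (8).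

**Step 3: solving the recursion.** We claim that for all $d\ge1$ there is $B_d$ such that for all $n\ge d+1$,
$$\ln c_d(n)\ge\binom{n-1}d\ln n-B_dn^d.\tag{9}$$
For $d=1$ all trees are collapsible, and by Cayley's formula $c_1(n)=n^{n-2}$. As $\ln n\le n$, (9) holds with $B_1=1$.

Let $d\ge2$ and suppose (9) holds for $d-1$. We have $c_d(d+1)=1$: the only hypertree is a single simplex, which collapses. Applying (8) repeatedly down to $d+1$, and then (9) for $d-1$,
$$\ln c_d(n)\ge\sum_{k=d+1}^{n-1}\ln c_{d-1}(k)\ge\sum_{k=d+1}^{n-1}\Bigl[\binom{k-1}{d-1}\ln k-B_{d-1}k^{d-1}\Bigr],$$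
where for $n=d+1$ the sums are empty. Write $\ln k=\ln n-\ln\frac nk$. First, $\sum_{k=d+1}^{n-1}\binom{k-1}{d-1}=\binom{n-1}d-1$, by the summation formula $\sum_{k=d}^{n-1}\binom{k-1}{d-1}=\binom{n-1}d$ without its first term. Second,
$$\sum_{k=d+1}^{n-1}\binom{k-1}{d-1}\ln\frac nk\le n^{d-1}\sum_{k=1}^n\ln\frac nk=n^{d-1}\ln\frac{n^n}{n!}\le n^d,$$
because $n!\ge(n/e)^n$. Third, $\sum_{k<n}B_{d-1}k^{d-1}\le B_{d-1}n^d$. Finally $\ln n\le n^d$. Together,
$$\ln c_d(n)\ge\binom{n-1}d\ln n-\ln n-n^d-B_{d-1}n^d\ge\binom{n-1}d\ln n-(B_{d-1}+2)n^d,$$
so (9) holds with $B_d=B_{d-1}+2$.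

**Step 4: comparison with all hypertrees.** A hypertree is a set of $r=\binom{n-1}d$ out of $\binom n{d+1}=\frac n{d+1}r$ $d$-faces. So by (3), for $d\ge2$,
$$|\mathcal H|\le\binom{\binom n{d+1}}{r}\le\Bigl(\frac{en}{d+1}\Bigr)^r\le n^r,$$
because $e<3\le d+1$. Dividing (9) by this bound,
$$\pi(T\text{ collapsible})=\frac{c_d(n)}{|\mathcal H|}\ge e^{-B_dn^d}$$
for all $n\ge d+1$ and all $\mathbb F$. Together with Theorem 1 the fraction is $e^{-\Theta_d(n^d)}$. $\blacksquare$
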